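# Pole orders of primitives of exact forms on hypersurface complements

## 1. The cuspidal cubic and the form $dx\wedge dy/(x-y^3)$

In $\mathbb P^2$ take $f=X_0X_2^2-X_1^3$. Its partial derivatives are $X_2^2,\ -3X_1^2,\ 2X_0X_2$, so the curve $V=\{f=0\}$ has exactly one singular point, $(1:0:0)$. In the chart $X_2=1$ with $x=X_0/X_2$, $y=X_1/X_2$ the curve is the graph $x=y^3$. Consider there
$$\alpha=\frac{dx\wedge dy}{x-y^3},\qquad \beta=\frac{3x\,dy-y\,dx}{x-y^3}.$$
Let us differentiate $\beta$. The numerator contributes $3\,dx\wedge dy-dy\wedge dx=4\,dx\wedge dy$. For the denominator,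
$$(dx-3y^2dy)\wedge(3x\,dy-y\,dx)=3x\,dx\wedge dy+3y^3\,dy\wedge dx=3(x-y^3)\,dx\wedge dy .$$
Hence
$$d\beta=\frac{4\,dx\wedge dy}{x-y^3}-\frac{3(x-y^3)\,dx\wedge dy}{(x-y^3)^2}=\alpha .$$

In homogeneous coordinates,
$$\alpha=\frac{X_0\,dX_1\wedge dX_2-X_1\,dX_0\wedge dX_2+X_2\,dX_0\wedge dX_1}{f},\qquad \beta=\frac{-X_1X_2\,dX_0+3X_0X_2\,dX_1-2X_0X_1\,dX_2}{f}.$$
So $\alpha$ has pole order $1$ along $V$ and has a primitive of pole order $1$. Differentiation usually raises the pole order by one, so one might expect a primitive of pole order $0$. There is none: a primitive with numerators $B_J$ over $f^0$ would have $B_J$ homogeneous of degree $-1$, so it would be $0$, while $\alpha\ne0$.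

Thus a primitive can need a worse pole than one expects. How much worse can it get, and does the answer depend on how bad the singularities of $V$ are? Here is the precise setting.

Let $K$ be a field of characteristic $0$, $X=(X_0,\dots,X_n)$ homogeneous coordinates on $\mathbb P^n_K$, $f\in K[X_0,\dots,X_n]$ a reduced homogeneous polynomial of degree $d$, $V=\{f=0\}$, $U=\mathbb P^n_K\setminus V$, and $S$ the singular locus of $V$. For $J=(j_1<\dots<j_i)$ write $dX_J=dX_{j_1}\wedge\dots\wedge dX_{j_i}$.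

**Definition.** $\Omega^i_A$ is the space of rational $i$-forms
$$\omega=\frac1{f^s}\sum_{|J|=i}A_J\,dX_J,\qquad s\ge0,$$
with $A_J$ homogeneous polynomials of degree $sd-i$, whose contraction with the Euler field $\sum_kX_k\,\partial/\partial X_k$ vanishes. These are exactly the forms that descend to $U$. We say that $\omega$ has *pole order $\le r$* if it can be written with $f^{-r}$ in front, the numerators being polynomials. A form $\omega\in\Omega_A^i$ is *exact* if $\omega=d\eta$ with $\eta\in\Omega_A^{i-1}$.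

In the example the Euler contraction of the numerator of $\beta$ is $X_0X_1X_2(-1+3-2)=0$, as it should be.

Two results of Dimca are the background.

(a) For $i<n-\dim S$, an exact $\omega\in\Omega^i_A$ of pole order $\le s$ can be written as $d\big(f^{-(s-1)}\sum B_J\,dX_J\big)$.

(b) There is a positive constant $k=k(V)$ such that an exact $\omega\in\Omega_A^i$ of pole order $\le s$ can be written as $d\big(f^{-(s+(i+1)k)}\sum B_J\,dX_J\big)$.

The cuspidal cubic has $n=2$, $\dim S=0$, $i=2$, so it lies just outside the range of (a). The constant in (b) depends on $V$. Dimca's conjecture, which we take from "Computing The Zeta Function Of Two Classes Of Singular" (http://blog.math.toronto.edu/GraduateBlog/files/2013/11/Burko_thesis1.pdf), says that pole order $s+n$ always suffices: any exact $\omega\in\Omega_A^i$, $i\ge1$, of pole order $\le s$ equals $d\eta$ with $\eta\in\Omega_A^{i-1}$ of pole order $\le s+n$. We shall prove it, in the following stronger form.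

**Theorem 1.** Let $n\ge1$, $d\ge1$, $1\le i\le n$, $s\ge1$, and let $\omega=f^{-s}\sum A_J\,dX_J\in\Omega^i_A$ be exact. Then $\omega=d\eta$ with $\eta=f^{-(s+i-1)}\sum_{|J|=i-1}B_J\,dX_J\in\Omega_A^{i-1}$.

**Theorem 2.** (i) If $i=1$, one can take pole order $s-1$. (ii) For all $2\le i\le n$ and $s\ge i+1$, let
$$f=X_0\big(X_1^{3i-1}+\dots+X_i^{3i-1}\big)+(X_1\cdots X_i)^3\in K[X_0,\dots,X_n].$$
There is an exact $\omega\in\Omega_A^i$ of pole order $\le s$ which is not $d\eta$ for any $\eta\in\Omega_A^{i-1}$ of pole order $\le s+i-2$.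

**Corollary.** Dimca's conjecture is true; pole order $s+i-1\le s+n-1$ suffices. For $i=1$ pole order $s-1$ suffices, and for every $i\ge2$ the constant $i-1$ cannot be lowered.

*Proof of the Corollary from the theorems.* If $s=0$ or $d=0$, then $A_J$ has degree $-i<0$ and $\omega=0$. If $i>n$, then $\Omega_A^i=0$: for $i=n+1$ the Euler contraction of $A\,dX_0\wedge\dots\wedge dX_n$ is $A\,\Omega$ with $\Omega=\sum_k(-1)^kX_k\,dX_0\wedge\cdots\wedge\widehat{dX_k}\wedge\cdots\wedge dX_n\neq0$. In particular $n=0$ is trivial. In these cases $\eta=0$ works. Otherwise apply Theorem 1 and multiply numerator and denominator of $\eta$ by $f^{\,n-i+1}$. The last sentence is Theorem 2. $\square$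

From now on $n\ge1$, $d\ge1$, $s\ge1$, $1\le i\le n$.

## 2. Primitives that are functions

The case $i=1$ can be done by hand.

**Proof of Theorem 2(i).** Let $\omega=dg$ have pole order $\le s$, and let $f_c$ be an irreducible factor of $f$. Suppose $g$ has a pole along $f_c$, say $g=b/(f_c^re)$ with $r\ge1$ and $f_c\nmid be$. Then
$$dg=f_c^{-r}\,d(b/e)-r\,(b/e)\,f_c^{-r-1}\,df_c .$$
In characteristic $0$ some partial derivative of $f_c$ is nonzero; having smaller degree, it is not divisible by $f_c$. So $dg$ has pole order exactly $r+1$ along $f_c$. As $f$ is reduced, $f^s$ contains $f_c$ exactly $s$ times, hence $r+1\le s$. This holds for every factor, so $g=B/f^{s-1}$ with a polynomial $B$. $\square$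

The argument works because the leading polar term of $dg$ is a nonzero function times $df_c$, and it cannot cancel. For $i\ge2$ the leading term is $df\wedge b$, which can vanish along $V$.

## 3. Lowering the pole by hand, and where this stops

Work locally with an equation $f$ of $V$. Let $\eta=b/f^r$ with $b$ a holomorphic $(i-1)$-form and $r\ge2$. Then
$$d\eta=\frac{f\,db-r\,df\wedge b}{f^{r+1}} .$$
If $d\eta$ has pole order $\le s\le r$, then $f$ divides $df\wedge b$. At a smooth point of $V$ we may take $f=x_1$ as a coordinate, and $x_1\mid dx_1\wedge b$ means $b=df\wedge\tau+f\,b'$. Then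
$$\eta+\frac1{r-1}\,d\Big(\frac{\tau}{f^{r-1}}\Big)=\frac{df\wedge\tau+fb'}{f^r}+\frac{1}{r-1}\frac{d\tau}{f^{r-1}}-\frac{df\wedge\tau}{f^r}$$
has pole order $\le r-1$ and the same differential as $\eta$. So away from $S$ we can lower the pole.

At points of $S$ the implication "$f\mid df\wedge b\Rightarrow b=df\wedge\tau+fb'$" fails. For the cuspidal cubic, in the chart $X_0=1$ with $y=X_1/X_0$, $z=X_2/X_0$, we have $h=z^2-y^3$ and $\beta=(3z\,dy-2y\,dz)/h$, and indeed
$$(2z\,dz-3y^2dy)\wedge(3z\,dy-2y\,dz)=6(z^2-y^3)\,dz\wedge dy$$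
is divisible by $h$. But $3z\,dy-2y\,dz$ is not of the form $\tau\,dh+h\,b'$: the coefficient of $dy$ in $\tau\,dh+hb'$ is $-3y^2\tau+h(\cdot)$, of order $\ge2$ at the origin, whereas $3z$ has order $1$. The obstruction sits in the cohomology of $df\wedge$ at $S$, and trying to control it step by step produces constants depending on $V$.

## 4. Strictness of the Hodge filtration, and a bound that depends on $V$

**Step 1. Reduction of Theorem 1 to $K=\mathbb C$.** The purpose is to make Hodge theory available. The data $f,\omega$ and one $\eta_0\in\Omega_A^{i-1}$ with $\omega=d\eta_0$ involve finitely many coefficients, so they are defined over a finitely generated field $K_0\subset K$, and $K_0$ embeds in $\mathbb C$. As the characteristic is $0$, $f$ stays reduced over $\mathbb C$. The existence of $\eta\in\Omega_A^{i-1}$ of given pole order with $d\eta=\omega$ is the solvability of a finite linear system over $K_0$; if it is solvable over $\mathbb C$, it is solvable over $K_0$.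

Henceforth $K=\mathbb C$, $X=\mathbb P^n$ with the analytic topology, and $D=V$. By the Euler sequence and GAGA, the elements of $\Omega_A^i$ of pole order $\le r$ are exactly $\Gamma(X,\Omega^i_X(rD))$, compatibly with $d$. We write $O=O_X$, $\Theta_X$ for the vector fields, and $O(*D)=\bigcup_rO(rD)$. By compactness $\Gamma(X,\Omega^i(*D))=\bigcup_r\Gamma(X,\Omega^i(rD))$.

**Definition.** Let $(Q_q)_{q\in\mathbb Z}$ be an increasing filtration of a left $D_X$-module $Q$ by $O$-submodules with $\Theta_XQ_q\subset Q_{q+1}$. Put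
$$DR_a(Q)=[\,Q_a\to\Omega^1\otimes Q_{a+1}\to\dots\to\Omega^n\otimes Q_{a+n}\,]\quad\text{(degrees }0,\dots,n),\qquad gr_aDR=DR_a/DR_{a-1},$$
and let $DR$ be the full de Rham complex.

Example: for $Q=O$ with $Q_q=O$ if $q\ge0$ and $Q_q=0$ if $q<0$, the complex $gr_aDR$ is $\Omega^{-a}$ placed in degree $-a$.

The *pole order filtration* is $P_qO(*D)=O((q+1)D)$ for $q\ge0$, $P_q=0$ for $q<0$. Put $K_a=DR_a(P)$, so that $K_a^j=\Omega^j((a+j+1)D)$ when $a+j\ge0$.

We use hypercohomology $H^i(X,C)$ of complexes of sheaves: a quasi-isomorphism induces isomorphisms, short exact sequences give long exact ones, a closed global section of $C^i$ has a class in $H^i(X,C)$, and if all terms of $C$ are $\Gamma$-acyclic then $H^i(X,C)=H^i(\Gamma(X,C))$.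

Let $F$ denote Saito's Hodge filtration on $O(*D)$, that of $Rj_*\mathbb Q^H_U[n]$, $j:U\to X$. It is exhaustive, with coherent steps and $\Theta_XF_q\subset F_{q+1}$. We shall see in (V4) below that $F_q\subset P_q$. Two facts about cohomology will be used; they keep the names (V5), (V6) because they belong to the list continued in the next section. We cite M. Saito, *Modules de Hodge polarisables*, Publ. RIMS 24 (1988), as [MHP], and M. Saito, *Mixed Hodge modules*, Publ. RIMS 26 (1990), as [MHM].

* (V5) $H^i(X,DR_a(F_\bullet O(*D)))\to H^i(X,DR(O(*D)))$ is injective for all $i,a$. This is strictness of projective direct images of mixed Hodge modules, [MHM, Thm. 2.14], applied to $X\to pt$ and $Rj_*\mathbb Q_U^H[n]$.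
* (V6) (Bott) $H^k(\mathbb P^n,\Omega^j(m))=0$ for $k>0$, $m>0$.

**A bound from strictness alone.** Since $O(sD)$ is coherent, $X$ compact and $F$ exhaustive, there is $q\ge i$ with $P_{s-1}\subset F_q$. Let $\omega\in\Gamma(X,\Omega^i(sD))$ be exact. Then $\omega$ is a closed section of $\Omega^i\otimes F_q$, the degree $i$ term of $DR_{q-i}(F)$. Its class in $H^i(X,DR(O(*D)))$ is $0$, so by (V5) its class in $H^i(X,DR_{q-i}(F))$ is $0$, and therefore so is its class in $H^i(X,K_{q-i})$. As $q-i\ge0$, the terms of $K_{q-i}$ are $\Gamma$-acyclic by (V6), and $\omega=d\eta$ with $\eta\in\Gamma(X,\Omega^{i-1}(qD))$.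

So $q$ is a bound, but it came from compactness: the argument gives no control of $q$ in terms of $n$. The gap between $F$ and $P$ is real. For the cuspidal cubic, suppose we had $P_0=F_0$. Then $\alpha\in\Gamma(X,\Omega^2\otimes F_0)$. Since $F_q=0$ for $q<0$, $DR_{-2}(F)$ is the single sheaf $\Omega^2\otimes F_0$ in degree $2$, so (V5) says that $\Gamma(X,\Omega^2\otimes F_0)$ injects into $H^2(X,DR(O(*D)))$. But $\alpha$ is exact and nonzero. Hence $P_0\ne F_0$ there.

**What would suffice instead.** We do not need $\omega$ to lie in a Hodge step. It is enough to find a complex $B$ with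
$$L=DR_{s-1}(F_\bullet O(*D))\subset B\subset K_{s-1},\qquad \omega\in\Gamma(X,B^i),\qquad L\to B\ \text{a quasi-isomorphism.}$$
Then (V5) kills the class of $\omega$ in $H^i(X,B)$, and (V6) turns this into a primitive in $K_{s-1}^{i-1}=\Omega^{i-1}((s+i-1)D)$. Such a $B$ exists. It comes from a filtration of $O(*D)$ indexed by rational numbers $\alpha\le1$, which at $\alpha=1$ is the Hodge filtration and which grows as $\alpha$ decreases; its graded pieces are controlled by nearby and vanishing cycles of $f$.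

## 5. The graph module and its $V$-filtration

Locally let $f$ also denote an equation of $D$.

**Definition.** $M=O_X[\partial_t]\delta$ with $F_qM=\bigoplus_{j\le q}O_X\partial_t^j\delta$ is the direct image of $O_X$ under the graph embedding $x\mapsto(x,f(x))$. The operators act by $O_X$-linearity of $t,\partial_t$ and
$$t\delta=f\delta,\qquad \xi(v\,\partial_t^j\delta)=\xi(v)\,\partial_t^j\delta-v\,\xi(f)\,\partial_t^{j+1}\delta\quad(\xi\in\Theta_X).$$
Since $\partial_tt-t\partial_t=1$, we have $t\,v\,\partial_t^j\delta=fv\,\partial_t^j\delta-jv\,\partial_t^{j-1}\delta$. The operators $t$ and $\partial_t$ commute with $D_X$.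

**Definition.** $V^\alpha M$ ($\alpha\in\mathbb Q$) is the decreasing Kashiwara–Malgrange filtration along $t=0$: the unique exhaustive, discretely indexed filtration by finitely generated modules over the ring generated by $O_{X\times\mathbb C},\Theta_X,t\partial_t$, such that $tV^\alpha\subset V^{\alpha+1}$ (with equality for $\alpha\gg0$), $\partial_tV^\alpha\subset V^{\alpha-1}$, and $\partial_tt-\alpha$ is nilpotent on $Gr_V^\alpha M=V^\alpha/V^{>\alpha}$. We write $F_qV^\alpha=F_qM\cap V^\alpha M$, and $F_qGr_V^\alpha M$ for the induced filtration.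

*Example ($n=1$, $f=x^m$).* From $\partial_x(x\cdot x^a\delta)=(a+1)x^a\delta-m\,x^{a+m}\partial_t\delta$ and $x^m\partial_t\delta=\partial_tt\,\delta$ we get
$$\Big(\partial_tt-\frac{a+1}m\Big)x^a\delta=-\frac1m\,\partial_x(x^{a+1}\delta).$$
This suggests giving $\partial_t^kx^a\delta$ the index $\frac{a+1}m-k$ and setting $V^\alpha=\sum D_X\,\partial_t^kx^a\delta$ over index $\ge\alpha$. Let us check the axioms. The operator $\partial_t$ lowers the index by $1$. In $t\,\partial_t^kx^a\delta=\partial_t^kx^{a+m}\delta-k\,\partial_t^{k-1}x^a\delta$ both terms have index raised by $1$. By the displayed identity and $\partial_tt\,\partial_t^k=\partial_t^k(\partial_tt-k)$, the operator $\partial_tt-\alpha$ maps a generator of index $\alpha$ to $D_X$ times one of index $\alpha+\frac1m$. For $a\ge m$, $k\ge1$ we have $\partial_t^kx^a\delta=\partial_t^kt\,x^{a-m}\delta=(\partial_tt+k-1)\partial_t^{k-1}x^{a-m}\delta$, with the same index; so generators with large $k$ are redundant, and for each of the remaining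 $k$ the smallest admissible $a$ suffices. Finally let $\alpha>0$ and let $\partial_t^kx^a\delta$ have index $\ge\alpha+1$. Then $a\ge m$, and $\partial_t^kx^a\delta=t\,\partial_t^kx^{a-m}\delta+k\,\partial_t^{k-1}x^{a-m}\delta$, where the first term lies in $tV^\alpha$ and the second again has index $\ge\alpha+1$ and smaller $k$. By induction on $k$, $tV^\alpha=V^{\alpha+1}$. So this is the $V$-filtration.

*Example ($f=x_1$).* Here $\partial_t\delta=-\partial_1\delta$, so $M=D_X\delta$. Also $\partial_tt\,\delta=x_1\partial_t\delta=-x_1\partial_1\delta=\delta-\partial_1(x_1\delta)$. As in the previous example (with $m=1$), $\delta\in V^1$, so $V^1M=M$; the other steps are $V^{1+k}=t^kM$ for $k\ge 0$.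

Besides (V5), (V6) we use the following.

* (V1) $t:Gr_V^\alpha M\to Gr_V^{\alpha+1}M$ is bijective for $\alpha\ne0$. Indeed $\partial_tt$ on $Gr_V^\alpha$ and $t\partial_t=\partial_tt-1$ on $Gr_V^{\alpha+1}$ are both $\alpha$ + nilpotent.
* (V2) $\delta\in V^{>0}M$ (Kashiwara: the roots of $b_f$ are negative rationals). Hence $F_qM\subset V^{>-q}M$ for $q\ge0$, and $F_0Gr_V^0M=0$.
* (V3) $\partial_t:F_qGr_V^\gamma M\to F_{q+1}Gr_V^{\gamma-1}M$ is an isomorphism for $\gamma<1$. Surjectivity is part of [MHP, (3.2.1)], which holds for Hodge modules; injectivity follows because $t\partial_t$ is $(\gamma-1)$ + nilpotent on $Gr_V^\gamma$.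
* (V4) $F_qO_X(*D)=\big\{\sum_{j\le q}j!\,v_jf^{-j-1}:\ \sum_{j\le q}v_j\partial_t^j\delta\in V^1M\big\}$. In particular $F_q=0$ for $q<0$, and $F_q\subset P_q$.

For $f=x_1$ we found $V^1M=M$, so (V4) gives $F_q=P_q$: for smooth $D$ the two filtrations agree.

(V4) is due to Saito; see Mustaţă–Popa, *Hodge ideals for $\mathbb Q$-divisors, V-filtration, and minimal exponent* (Forum Math. Sigma 2020), Theorem A′ with $\alpha=1$. Here is how it follows from the properties of Hodge modules.

**Derivation of (V4).** Let $M(*t)=O_X(*D)[\partial_t]\delta$, the graph direct image of $O_X(*D)$, with Hodge filtration $F_pM(*t)=\bigoplus_jF_{p-j}O(*D)\,\partial_t^j\delta$. On it $t$ is bijective.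

First we compare $M$ and $M(*t)$. Since $M(*t)/M$ is supported on $t=0$, its $V^{>0}$ vanishes, so $V^{>0}M(*t)=V^{>0}M$. The part $F_pV^{>0}$ is determined by the restriction to $t\ne0$ [MHP, 3.2.2], so it is the same for $M$ and $M(*t)$.

Next we find $F_pV^0M(*t)$. For an open direct image, $t:F_pGr_V^0\to F_pGr_V^1$ is an isomorphism, and $t:F_pV^\alpha\cong F_pV^{\alpha+1}$ for $\alpha>0$. Comparing the extensions of $F_pGr_V^0$ by $F_pV^{>0}$ and of $F_pGr_V^1$ by $F_pV^{>1}$, we get $F_pV^0M(*t)=t^{-1}F_pV^1M$.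

Now for $\alpha<0$ the surjectivity of $\partial_t$ on $F$ of $Gr_V^{\alpha+1}$ gives $F_pV^\alpha\subset\partial_tF_{p-1}V^{\alpha+1}+F_pV^{>\alpha}$. Iterating, $F_pM(*t)=F_pV^0M(*t)+\partial_tF_{p-1}M(*t)$, and by induction on $p$
$$F_pM(*t)=\sum_i\partial_t^i\big(t^{-1}F_{p-i}V^1M\big).$$

Let $\sigma:M(*t)\to O(*D)$, $\sum w_j\partial_t^j\delta\mapsto w_0$. It kills $\partial_tM(*t)$. From $t^{-k}\partial_t=\partial_tt^{-k}+k\,t^{-k-1}$ we get $t^{-1}\partial_t^j\equiv j!\,t^{-j-1}$ modulo operators of the form $\partial_t(\cdot)$, so $\sigma\big(t^{-1}\sum v_j\partial_t^j\delta\big)=\sum j!\,v_jf^{-j-1}$. If $w\in F_pO(*D)$, then $w\delta\in F_pM(*t)$, hence $w=\sigma(w\delta)\in\sigma(t^{-1}F_pV^1M)$. Conversely $t^{-1}F_pV^1M\subset F_pM(*t)$ and $\sigma(F_pM(*t))\subset F_pO(*D)$. This is (V4). $\square$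

## 6. Nearby and vanishing cycles have acyclic $gr_qDR$ for $q\ge0$

**Lemma 1.** For $\gamma\in[0,1)$, $gr_q^FDR(Gr_V^\gamma M)$ is acyclic for all $q\ge0$. Consequently $DR_q(Gr_V^\gamma M)\to DR(Gr_V^\gamma M)$ is a quasi-isomorphism for all $q\ge-1$.

To see what is being claimed, take a module $E=\mathbb C[\partial_1,\dots,\partial_n]e$ supported at a point, $x_je=0$, with $F_qE$ spanned by $\partial^\nu e$, $|\nu|\le q-p$, so that $e$ lies in $F_p$. Then $gr_qDR(E)$ has terms $\Lambda^j\mathbb C^n\otimes\mathrm{Sym}^{q+j-p}\mathbb C^n$; it is a strand of the Koszul complex of a polynomial ring in $n$ variables, acyclic unless $q+n-p=0$. For a module of this shape the lemma therefore says $p-n\le-1$, that is, the generator appears in the Hodge filtration no later than step $n-1$.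

*Proof.*

**Step 1. Duality for one pure module.** The aim is to trade large $q$ for small $q$, where $gr_qDR$ vanishes for trivial reasons. Let $H$ be a polarizable Hodge module of weight $w$ on $X$ with filtered left $D_X$-module $(H,F)$. Part of the definition of a polarization is an isomorphism of filtered $D$-modules $\mathbb D(H)\cong H(w)$, where $F_p(H(w))=F_{p-w}H$ [MHP, 5.2.10]. Moreover
$$gr^F_{-q}DR(\mathbb DH)\cong R\mathcal Hom_{O_X}\big(gr^F_qDR(H),\omega_X[n]\big)\quad\text{up to a shift of complexes}\tag{1}$$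
[MHP, §2.4]. Here is why. Let $A=\mathrm{Sym}\,\Theta_X$ and let $E=\omega_X\otimes gr^FH$, with $\omega_X\otimes gr_pH$ in degree $p-n$, be the graded module of the associated right module. Resolve $O_X$ over $A$ by the Koszul complex $A\otimes\Lambda^k\Theta_X$, with $\Lambda^k\Theta_X$ in degree $k$. Since $\Omega^j=\omega_X\otimes\Lambda^{n-j}\Theta_X$, the term $\Omega^j\otimes gr_{q+j}H$ has degree $(q+j-n)+(n-j)=q$. So $gr_q^FDR(H)$ is the degree $q$ part of $E\otimes_A^LO_X$ up to shift. For right modules $gr^F\mathbb D$ is $R\mathcal Hom_A(\cdot,A\otimes\omega_X)[n]$. Finally $E$ is coherent, hence perfect over $A$, and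
$$R\mathcal Hom_A(E,A)\otimes_A^LO_X=R\mathcal Hom_{O_X}(E\otimes_A^LO_X,O_X).$$
Taking degree $-q$ parts gives (1).

Check of the indexing: for $H=O_X$, $w=n$, $gr_qDR(O_X)$ is $\Omega^{-q}$ up to shift. Its dual is $\Omega^{n+q}$, which is $gr_{-q-n}DR(O_X)=gr_{-q}DR(O_X(n))$ up to shift.

As $R\mathcal Hom(\cdot,\omega_X[n])$ is a duality on bounded complexes with coherent cohomology, and $gr_{-q}DR(H(w))=gr_{-q-w}DR(H)$, we conclude
$$gr_qDR(H)\text{ is acyclic}\iff gr_{-q-w}DR(H)\text{ is acyclic.}\tag{2}$$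

**Step 2. The Hodge modules carried by $Gr_V^\gamma M$.** We need weights and first nonzero Hodge steps. $(O_X,F)$ underlies the polarizable Hodge module $\mathbb Q_X^H[n]$ of weight $n$. By [MHP, 5.1.3], in left-module indexing,
$$\psi_f=\bigoplus_{0<\gamma\le1}\psi^\gamma,\quad \psi^\gamma=Gr_V^\gamma M\ \text{ with }F_p\psi^\gamma=F_{p-1}Gr_V^\gamma M;\qquad \phi_{f,1}=(Gr_V^0M,F).$$
(Saito uses right modules, with $F[1]$ on $\psi_f$ and $F$ on $\phi_{f,1}$; the passage $F_p(\omega_X\otimes\cdot)=\omega_X\otimes F_{p+n}(\cdot)$ shifts both by the same amount. For $f=x_1$, $\psi_f=Gr_V^1M=i_+O_D$, with $i:D\to X$ the inclusion, has first nonzero step $F_1$, as it should for a closed embedding of codimension one in left indexing.)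

These underlie mixed Hodge modules whose weight filtrations $W$ are the monodromy filtrations of the nilpotent operator $N$, centered at $c=n-1$ for $\psi_f$ and at $c=n$ for $\phi_{f,1}$. All $Gr_k^W$ are polarizable Hodge modules of weight $k$, and $N^j$ induces isomorphisms $Gr^W_{c+j}\cong Gr^W_{c-j}(-j)$. The Hodge filtration on $Gr_k^W$ is the induced one, so $0\to F_pW_{k-1}\to F_pW_k\to F_pGr^W_k\to0$ is exact, and so is
$$0\to gr_q^FDR(W_{k-1})\to gr_q^FDR(W_k)\to gr_q^FDR(Gr_k^W)\to0.$$
As $W$ is locally finite, $gr_q^FDR(\psi_f)$ is acyclic as soon as all $gr_q^FDR(Gr^W_k\psi_f)$ are, and likewise for $\phi_{f,1}$.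

**Step 3. The case $0<\gamma<1$.** Let $H_j=Gr^W_{n-1+j}\psi_f$, of weight $n-1+j$. Since $F_p\psi_f=0$ for $p\le0$, all terms $\Omega^k\otimes gr_{Q+k}H_j$ of $gr_QDR(H_j)$ vanish if $Q+n\le0$. By (2), $gr_QDR(H_j)$ is acyclic if $-Q-(n-1+j)+n\le0$, i.e. if $Q\ge1-j$. Let $j\ge0$. Then $gr_QDR(H_j)$ is acyclic for $Q\ge1$. From $H_j\cong H_{-j}(-j)$ we get $F_pH_{-j}\cong F_{p-j}H_j$, so $gr_QDR(H_{-j})\cong gr_{Q-j}DR(H_j)$, which is acyclic for $Q-j\ge1-j$, i.e. $Q\ge1$. By Step 2, $gr_QDR(\psi_f)$ is acyclic for $Q\ge1$, and so is its direct summand $gr_QDR(\psi^\gamma)=gr_{Q-1}DR(Gr_V^\gamma M)$. With $q=Q-1\ge0$ this is the claim.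

**Step 4. The case $\gamma=0$.** Let $H_j=Gr^W_{n+j}\phi_{f,1}$, of weight $n+j$. By (V2), $F_p\phi_{f,1}=0$ for $p\le0$, so $gr_qDR(H_j)=0$ termwise if $q+n\le0$. By (2) it is acyclic if $-q-(n+j)+n\le0$, i.e. $q\ge-j$. For $j\ge0$, $gr_qDR(H_j)$ is acyclic for $q\ge0$, and $gr_qDR(H_{-j})\cong gr_{q-j}DR(H_j)$ is acyclic for $q-j\ge-j$, i.e. $q\ge0$.

**Step 5. The last statement.** For $q\ge-1$ the quotient $DR/DR_q$ has the exhaustive filtration $DR_{q'}/DR_q$, $q'\ge q$, with graded pieces $gr_{q'}DR$ for $q'\ge q+1\ge0$. These are acyclic, and direct limits are exact. $\square$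

## 7. A filtration between Hodge order and pole order

Formula (V4) says that $F_qO(*D)$ is the image of $F_qV^1M$ under $v\,\partial_t^j\delta\mapsto j!\,vf^{-j-1}$, while $P_q$ is the image of all of $F_qM$. So we replace $V^1$ by $V^\alpha$.

Let $\rho:M\to O_X(*D)$, $\rho\big(\sum v_j\partial_t^j\delta\big)=\sum j!\,v_jf^{-j-1}$. It is $D_X$-linear, since for $\xi\in\Theta_X$
$$\rho(\xi(v\partial_t^j\delta))=j!\,\xi(v)f^{-j-1}-(j+1)!\,v\,\xi(f)f^{-j-2}=\xi\big(j!\,vf^{-j-1}\big),$$
and $\rho(F_qM)=P_q$. Let $\bar\rho:M\to O(*D)/O$ be the induced map.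

**Lemma 2.** For $q\ge0$,
$$\ker(\bar\rho|_{F_qM})=tF_qM.\tag{3}$$
Moreover $t$ is injective on $M$, and $\rho(tM)\subset O$.

*Proof.* By $t\,v\,\partial_t^j\delta=fv\,\partial_t^j\delta-jv\,\partial_t^{j-1}\delta$, the map $\rho$ sends $t\,v\,\partial_t^j\delta$ to $j!\,vf^{-j}-j\,(j-1)!\,vf^{-j}=0$ if $j\ge1$, and to $v\in O$ if $j=0$. Conversely let $u=\sum_{j\le q}v_j\partial_t^j\delta$ with $\rho(u)\in O$. Multiplying by $f^q$ shows $q!\,v_q/f\in O$, say $v_q=fw$. Then $u-t(w\,\partial_t^q\delta)$ lies in $F_{q-1}M\cap\ker\bar\rho$, and we use induction on $q$ (with $F_{-1}M=0$). Injectivity of $t$: the leading coefficient $v_q$ becomes $fv_q$. $\square$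

**Definition.** For $\alpha\le1$ let $R_q^\alpha\subset O(*D)$ be the preimage of $\bar\rho(F_qV^\alpha M)$ if $q\ge0$, i.e. $R^\alpha_q=\rho(F_qV^\alpha M)+O$, and $R_q^\alpha=0$ if $q<0$. For $\alpha<1$ define $R_q^{>\alpha}$ likewise with $V^{>\alpha}$.

Then $R_q^\alpha\subset P_q$, $R^\alpha_q\subset R^\alpha_{q+1}$ and $\Theta_XR_q^\alpha\subset R_{q+1}^\alpha$. For $q\ge0$ we have $O=\rho(O\,t\delta)$ with $t\delta=f\delta\in F_0M\cap V^1M$, so (V4) gives
$$R_q^1=\rho(F_qV^1M)=F_qO(*D).\tag{4}$$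
Off $D$ we have $R_q^\alpha=O$ for $q\ge0$. For $f=x_1$ all $R_q^\alpha$, $\alpha\le1$, coincide with $P_q$, because $V^1M=M$.

**Lemma 3.** $R_q^\alpha$ does not depend on the local equation $f$, so it is defined on all of $X$.

*Proof.* With $\Gamma_f=\{t=f\}\subset X\times\mathbb C$ we have $M=O_{X\times\mathbb C}(*\Gamma_f)/O_{X\times\mathbb C}$ and $\partial_t^j\delta=[j!\,(f-t)^{-j-1}]$; indeed $t(f-t)^{-1}=f(f-t)^{-1}-1$ and $\xi(f-t)^{-1}=-\xi(f)(f-t)^{-2}$. In this description $F_q$ is given by pole order $\le q+1$, and $\bar\rho$ is restriction to $t=0$. If $f'=uf$ with a unit $u$, then $\Theta(x,t)=(x,ut)$ maps $\Gamma_f$ onto $\Gamma_{f'}$, preserves $\{t=0\}$ and is the identity on it. So $\Theta^*$ identifies the two modules, compatibly with pole order, with $\bar\rho$ and, by uniqueness of the $V$-filtration, with $V^\alpha$. $\square$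

**Lemma 4.** For $\alpha<1$ and all $q$ there is an exact sequence, compatible with the action of $\Theta_X$,
$$0\to F_qGr_V^{\alpha-1}M\xrightarrow{\ t\ }F_qGr_V^\alpha M\to R_q^\alpha/R_q^{>\alpha}\to0.\tag{5}$$

*Proof.* For $q<0$ everything is $0$; let $q\ge0$. Injectivity of $t$ is (V1), as $\alpha-1\ne0$. By (3),
$$R_q^\alpha/R_q^{>\alpha}=F_qV^\alpha\big/\big(F_qV^{>\alpha}+F_qV^\alpha\cap tF_qM\big).$$
We claim $F_qV^\alpha\cap tF_qM=tF_qV^{\alpha-1}$. The inclusion $\supset$ is clear. Let $m\in F_qM$ with $tm\in V^\alpha$. If $m\in V^\mu$ with $\mu<\alpha-1<0$, then $tm\in V^\alpha\subset V^{>\mu+1}$, so $t$ kills the class of $m$ in $Gr_V^\mu$, and (V1) gives $m\in V^{>\mu}$. As $V$ is exhaustive and discrete, we reach $m\in V^{\alpha-1}$. So the quotient is $F_qGr_V^\alpha$ modulo $tF_qGr_V^{\alpha-1}$. Both maps commute with $\Theta_X$ because $t$ commutes with $D_X$ and $\rho$ is $D_X$-linear. $\square$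

## 8. Proof of Theorem 1

Let
$$B=DR_{s-1}(R^{>1-s}),\quad\text{i.e. }B^j=\Omega^j\otimes R^{>1-s}_{s-1+j},\qquad L=DR_{s-1}(R^1)=DR_{s-1}(F_\bullet O(*D)),$$
the last equality by (4). Then $L\subset B\subset K_{s-1}\subset DR(O(*D))$.

**Step 1. $L\subset B$ is a quasi-isomorphism.** This is where Lemma 1 enters; the statement is local. Because $V$ is discretely indexed, $B/L$ has a locally finite filtration with graded pieces $DR_{s-1}(R^\alpha/R^{>\alpha})$, $1-s<\alpha<1$. It suffices to show that each piece is acyclic. By (5) it is the cokernel of the injective map of complexes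
$$t:DR_{s-1}(Gr_V^{\alpha-1}M)\to DR_{s-1}(Gr_V^\alpha M),$$
so we must show that this map is a quasi-isomorphism. On the full de Rham complexes $t:DR(Gr_V^{\alpha-1}M)\to DR(Gr_V^\alpha M)$ is an isomorphism by (V1). So it suffices that $DR_{s-1}(Gr_V^{\alpha'}M)\to DR(Gr_V^{\alpha'}M)$ is a quasi-isomorphism for $\alpha'\in\{\alpha-1,\alpha\}$.

Now $-s<\alpha'<1$. Write $\alpha'=\gamma-k$ with $\gamma\in[0,1)$ and $k$ an integer. Then $k\ge0$ because $\alpha'<1$, and $k<s+\gamma<s+1$, so $0\le k\le s$. By (V3) at $\gamma,\gamma-1,\dots,\gamma-k+1$, all $<1$, the $D_X$-linear map $\partial_t^k$ induces $F_{q-k}Gr_V^\gamma M\cong F_qGr_V^{\gamma-k}M$ for all $q$. So the map in question is isomorphic to $DR_{s-1-k}(Gr_V^\gamma M)\to DR(Gr_V^\gamma M)$ with $s-1-k\ge-1$. This is a quasi-isomorphism by Lemma 1.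

**Step 2. A form of pole order $\le s$ lies in $B$.** By (V2), $F_{s-1}M\subset V^{>1-s}M$, so
$$O(sD)=P_{s-1}=\rho(F_{s-1}M)=R_{s-1}^{>1-s}\subset R^{>1-s}_{s-1+i}.$$
Let $\omega\in\Gamma(X,\Omega^i(sD))$, $\omega=d\eta_0$ with $\eta_0\in\Gamma(X,\Omega^{i-1}(*D))$. Then $\omega$ is a closed global section of $B^i$ and has a class $[\omega]_B\in H^i(X,B)\cong H^i(X,L)$.

**Step 3. The class vanishes.** Its image in $H^i(X,DR(O(*D)))$ is $0$ because $\omega=d\eta_0$. The composite $H^i(X,L)\cong H^i(X,B)\to H^i(X,DR(O(*D)))$ is injective by (V5). So $[\omega]_B=0$, and hence the class of $\omega$ in $H^i(X,K_{s-1})$ is $0$.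

**Step 4. From the class to a primitive.** The terms $\Omega^j((s+j)D)$, $j\ge0$, of $K_{s-1}$ are $\Gamma$-acyclic by (V6), so $H^i(X,K_{s-1})=H^i(\Gamma(X,K_{s-1}))$. Therefore $\omega=d\eta$ with $\eta\in\Gamma(X,K_{s-1}^{i-1})=\Gamma(X,\Omega^{i-1}((s+i-1)D))$. $\blacksquare$

The choice of $1-s$ is forced from two sides: $V^{>1-s}$ must contain $F_{s-1}M$ for Step 2, and going below it would push $k$ beyond $s$ in Step 1, outside the range $q\ge-1$ of Lemma 1.

## 9. A singularity with a non-homogeneous equation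

The rest of the notes proves Theorem 2(ii).

**Step 1. Reduction to $n=i$ and $K=\mathbb C$.** For $n>i$, pull $\omega$ back by the projection $\mathbb P^n\dashrightarrow\mathbb P^i$. In homogeneous coordinates it is the same expression, so it stays exact of pole order $\le s$. If it were $d\eta$ with $\eta$ of pole order $\le s+i-2$, restricting to $X_{i+1}=\dots=X_n=0$ would give the same on $\mathbb P^i$. So let $n=i$. The polynomial $f$ is defined over $\mathbb Q$. By Theorem 1 the exact $n$-forms of pole order $\le s$ are $d(\text{pole order}\le s+n-1)\cap(\text{pole order}\le s)$. This finite-dimensional space and its subspace $d(\text{pole order}\le s+n-2)\cap(\text{pole order}\le s)$ are built from linear maps over $\mathbb Q$ by images and intersections, which commutes with field extension. So the inclusion is strict over $K$ if and only if it is strict over $\mathbb Q$, and if and only if it is strict over $\mathbb C$. We take $K=\mathbb C$.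

So let $n=i\ge2$, $N=3n-1$, $s\ge n+1$. The polynomial $f=X_0\sum_jX_j^N+(X_1\cdots X_n)^3$ is homogeneous of degree $3n$, and irreducible, being linear in $X_0$ with coprime coefficients. At $0=(1:0:\dots:0)$, with $x_j=X_j/X_0$, the local equation is
$$h=\sum_jx_j^N+g,\qquad g=(x_1\cdots x_n)^3 .$$
Note $\deg g=3n=N+1$. Let $O=\mathbb C\{x\}$ with maximal ideal $\mathfrak m$, $g_j=\partial_jg$ (homogeneous of degree $N$), $h_j=\partial_jh=Nx_j^{N-1}+g_j$, $J=(h_1,\dots,h_n)$. For $n=2$ this is $h=x^5+y^5+x^3y^3$.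

**Step 2. The Jacobian ideal.** We need one element outside $J$ and the finiteness of $O/J$. We first show that the lowest-degree forms of elements of $J$ lie in $(x_1^{N-1},\dots,x_n^{N-1})$. Let $0\ne v=\sum b_jh_j$, let $\beta$ be the minimal order of the $b_j$ and $b_j^{(\beta)}$ their parts of degree $\beta$. If $\sum b_j^{(\beta)}x_j^{N-1}=0$, then, since $x_1^{N-1},\dots,x_n^{N-1}$ is a regular sequence, $b_j^{(\beta)}=\sum_ka_{jk}x_k^{N-1}$ with $(a_{jk})$ antisymmetric and homogeneous. Replacing $b_j$ by $b_j-\frac1N\sum_ka_{jk}h_k$ leaves $v$ unchanged by antisymmetry, and it removes the parts of degree $\beta$, so $\beta$ goes up. Since $\beta\le\mathrm{ord}(v)-(N-1)$, this stops, and then the lowest form of $v$ is $N\sum b_j^{(\beta)}x_j^{N-1}$.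

Consequently
$$\prod_jx_j^{N-2}\notin J.\tag{6}$$
Put $L_0=n(N-2)+1$. Every monomial of degree $\ge L_0$ has the form $x_j^{N-1}v'=\frac1N(h_jv'-g_jv')$, and $g_jv'$ has degree one higher. So $\mathfrak m^{L_0}\subset J+\mathfrak m^{L_0+1}$, hence $\mathfrak m^{L_0}\subset J$ by Nakayama. So $O/J$ is finite-dimensional, $0$ is an isolated point of $S$, the sequence $h_1,\dots,h_n$ is regular, and the Koszul complex $(\Omega^\bullet_0,dh\wedge)$ is exact except in degree $n$.

## 10. The module $G=H^n(DR(M))$ and the operator $\partial_tt$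

Let $M=O[\partial_t]\delta$ be the germ at $0$ of the module of Section 5 for $h$, with de Rham differential $\nabla$; thus $\nabla(\tau\,\partial_t^k\delta)=d\tau\,\partial_t^k\delta-dh\wedge\tau\,\partial_t^{k+1}\delta$. With $dx=dx_1\wedge\dots\wedge dx_n$ put
$$G=H^n(DR(M))=M\,dx\Big/\sum_j\partial_j(M)\,dx,\qquad G_q=\text{image of }F_qM\,dx,\qquad [v]=\text{class of }v\,\delta\,dx\quad(v\in O).$$
The operators $t,\partial_t$ commute with $D_X$, so they act on $G$. Put $\theta=\partial_tt$. From $t\partial_t=\theta-1$ we get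
$$\theta\,\partial_t^k=\partial_t^k(\theta-k),\qquad t\,\partial_t^k=\partial_t^{k-1}(\theta-k)\quad(k\ge1).\tag{7}$$

The plan: through $\rho$, an exact local form of pole order $s$ corresponds to an element $w\in G_{s-1}\cap tG$, and a primitive of pole order $\le s+n-2$ would force $w\in tG_{s+n-2}$. So we look for $w\in G_{s-1}\cap tG$ with $w\notin tG_{s+n-2}$. Writing $w=t\,\partial_t^s\zeta=\partial_t^{s-1}(\theta-s)\zeta$, we want $\zeta$ to be far up in the filtration $G_\bullet$ while $(\theta-s)\zeta\in G_0$. If $g$ were $0$, item (d) below would make every $[v]$ with $v$ homogeneous an eigenvector of $\theta$, and for eigenvalue $\lambda\ne s$ one would have $\partial_t^{s-1}[v]=t\,\partial_t^s\big[(\lambda-s)^{-1}v\big]\in tG_s$. The term $g$ couples $[v]$ to $\partial_t[gv]$, and this is what produces the loss.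

**(a) Integration by parts.** $\partial_t^k[\partial_jv]=\partial_t^{k+1}[vh_j]$, because $\partial_j(v\,\partial_t^k\delta)=\partial_jv\,\partial_t^k\delta-vh_j\,\partial_t^{k+1}\delta$ has class $0$.

**(b) $\partial_t$ is bijective on $G$, and $G_q=\partial_tG_{q-1}$ for $q\ge1$.** Every $v$ is $\partial_1b$ for some $b$, and then $[v]=\partial_t[bh_1]$ by (a). So $G_0\subset\partial_tG_0$, and $G_q=G_0+\partial_tG_{q-1}=\partial_tG_{q-1}$. This gives surjectivity. For injectivity use the exact sequence of $D_X$-modules $0\to M\xrightarrow{\partial_t}M\to O\to0$ and $H^{n-1}(DR(O))=0$, which holds by the Poincaré lemma as $n\ge2$.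

**(c) If $q\ge1$ and $\partial_t^q[u]\in G_{q-1}$, then $u\in J$.** This is how we shall detect that something is not in $G_{q-1}$. Write $u\,\partial_t^q\delta\,dx-(\text{element of }F_{q-1}M\,dx)=\nabla\xi$ with $\xi=\sum_{k\le l}\xi_k\partial_t^k\delta$, $\xi_k\in\Omega^{n-1}_0$. If $l\ge q$, the coefficient of $\partial_t^{l+1}\delta$ gives $dh\wedge\xi_l=0$, so $\xi_l=dh\wedge\tau$ by exactness of the Koszul complex. Adding $\nabla(\tau\,\partial_t^{l-1}\delta)=d\tau\,\partial_t^{l-1}\delta-dh\wedge\tau\,\partial_t^l\delta$ to $\xi$ does not change $\nabla\xi$ and lowers $l$. When $l\le q-1$, the coefficient of $\partial_t^q\delta$ gives $u\,dx=-dh\wedge\xi_{q-1}$ (with $\xi_{q-1}=0$ if $l<q-1$), so $u\in J$.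

**(d) The action of $\theta$.** Let $E=\frac1N\sum_jx_j\partial_j$. As $\deg g=N+1$, $E(h)=h+\frac1Ng$. Then
$$0=\Big[\tfrac1N\sum_j\partial_j(x_jv\,\delta)\,dx\Big]=\big[(\tfrac nN+E)v\big]-\partial_t\big[v\,E(h)\big],\qquad \partial_t[vh]=\partial_tt[v]=\theta[v],$$
so
$$\theta[v]=\big[(\tfrac nN+E)v\big]-\tfrac1N\,\partial_t[gv].\tag{8}$$

**Definition.** For $\ell\in\frac1N\mathbb Z$ let $\mathcal L^\ell\subset G$ be the set of finite sums of elements $\partial_t^k[v]$ with $k\ge0$, $v\in\mathfrak m^r$, $r\ge0$ and $\frac{n+r}N-k\ge\ell$. The number $\frac{n+r}N-k$ is the *level*. Clearly $\mathcal L^{\ell'}\subset\mathcal L^\ell$ for $\ell'\ge\ell$, and $G=\bigcup_\ell\mathcal L^\ell$.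

**(e) $(\theta-\ell)\mathcal L^\ell\subset\mathcal L^{\ell+1/N}$.** By (7) and (8),
$$\theta\,\partial_t^k[v]=\partial_t^k\big[(\tfrac nN+E-k)v\big]-\tfrac1N\,\partial_t^{k+1}[gv].\tag{9}$$
For $v\in\mathfrak m^r$ the last term has level $\frac{n+r+3n}N-(k+1)=\frac{n+r}N-k+\frac1N$. Moreover $(\frac nN+E-k)v\equiv(\frac{n+r}N-k)v$ mod $\mathfrak m^{r+1}$. If $\frac{n+r}N-k=\ell$, the part of degree $r$ cancels in $(\theta-\ell)\partial_t^k[v]$, and what remains has level $\ge\ell+\frac1N$. If $\frac{n+r}N-k>\ell$, this level is already $\ge\ell+\frac1N$, and no term has smaller level.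

**(f) If $(\theta-c)\kappa=0$ with $c\in\mathbb Z$, then $\kappa\in\mathcal L^c$.** If $\kappa\in\mathcal L^\ell$ with $\ell<c$, then $(c-\ell)\kappa=(\theta-\ell)\kappa\in\mathcal L^{\ell+1/N}$. Iterate until $\ell=c$.

**(g) For $j\ge0$, if $\ell>n-1-j-\frac nN$, then $\mathcal L^\ell\subset G_j$.** So high level forces small $G$-order. First we note that $\partial_t^k[v]\in G_0$ if $v\in\mathfrak m^{k(L_0+1)}$. This is clear for $k=0$. For $k\ge1$, since $\mathfrak m^{L_0}\subset J$, write $v=\sum b_mh_m$ with $b_m\in\mathfrak m^{(k-1)(L_0+1)+1}$; by (a) $\partial_t^k[v]=\partial_t^{k-1}\big[\sum\partial_mb_m\big]$ with $\partial_mb_m\in\mathfrak m^{(k-1)(L_0+1)}$, and we induct.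

Now let $v\in\mathfrak m^r$ with $\frac{n+r}N-k\ge\ell$; we show $\partial_t^k[v]\in G_j$. We use induction on $k$, trivial for $k\le j$; for fixed $k$ we use descending induction on $r$, the statement being true for $r\ge k(L_0+1)$. If $k\ge j+1$, then $\frac{n+r}N\ge\ell+k>n-\frac nN$, i.e. $r>n(N-2)$. So every monomial of degree $r$ has the form $x_m^{N-1}v'$. Since $Nx_m^{N-1}=h_m-g_m$, (a) gives
$$\partial_t^k[x_m^{N-1}v']=\tfrac1N\big(\partial_t^{k-1}[\partial_mv']-\partial_t^k[v'g_m]\big).$$
Here $\partial_mv'$ has degree $r-N$ or is $0$, so the first term has the same level and smaller $k$. And $v'g_m$ has degree $r+1$. The part of $v$ in $\mathfrak m^{r+1}$ is covered by the descending induction.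

## 11. An exact local form without a primitive of pole order $s+n-2$

Put $e_k=\partial_t^k[g^k]$ and $\lambda_k=\frac{n+k}N$. Since $g^k$ has degree $3nk$ and $3n-N=1$, the level of $e_k$ is $\frac{n+3nk}N-k=\lambda_k$. So $e_k\in G_k\cap\mathcal L^{\lambda_k}$, and (9) with $Eg^k=\frac{3nk}Ng^k$ gives
$$\theta e_k=\lambda_ke_k-\tfrac1N\,e_{k+1}.\tag{10}$$

**Step 1. Which $e_k$ lie in $G_{n-2}$.** We have $\lambda_{n-1}=\frac{2n-1}{3n-1}=1-\frac nN$, which is exactly the bound in (g) for $j=n-2$. So $e_k\in G_{n-2}$ for $k\ge n$. Also $e_k\in G_k\subset G_{n-2}$ for $k\le n-2$. Only $e_{n-1}$ remains, and it is not in $G_{n-2}$: otherwise (c) with $q=n-1$ would give $g^{n-1}\in J$, but $g^{n-1}=\prod x_j^{3n-3}=\prod x_j^{N-2}\notin J$ by (6).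

**Step 2. The element $w$.** We choose a combination of the $e_k$ that $\theta-s$ maps into $G_0$. Let $L$ be minimal with $\lambda_L>n-1-\frac nN$. Then $e_L\in G_0$ by (g) with $j=0$. Since $\lambda_{n-1}=1-\frac nN\le n-1-\frac nN$, we have $L\ge n$. For $k<L$ we have $\lambda_k\le n-1-\frac nN<n-1<s$. Define nonzero numbers $c_0=(\lambda_0-s)^{-1}$ and $c_k=c_{k-1}/(N(\lambda_k-s))$ for $1\le k<L$, and
$$\zeta_0=\sum_{k<L}c_ke_k,\qquad w_0=(\theta-s)\zeta_0,\qquad w=\partial_t^{s-1}w_0 .$$
By (10) the coefficient of $e_k$ in $w_0$ is $c_k(\lambda_k-s)-\frac1Nc_{k-1}=0$ for $1\le k<L$, so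
$$w_0=e_0-\tfrac1Nc_{L-1}e_L\in G_0,\qquad w\in G_{s-1}.$$
By (7), $w=\partial_t^{s-1}(\theta-s)\zeta_0=t\,\partial_t^s\zeta_0\in tG$.

For $n=2$: $N=5$, $\lambda_0=\frac25$, $\lambda_1=\frac35=1-\frac25$, $\lambda_2=\frac45$, so $L=2$, $c_1=\frac{5}{(2-5s)(3-5s)}$ and $w_0=[1]-\frac1{(2-5s)(3-5s)}\,\partial_t^2[x^6y^6]$, with $\zeta_0=c_0[1]+c_1\partial_t[x^3y^3]$. The second term of $\zeta_0$ is not in $G_0$.

**Step 3. $w\notin tG_{s+n-2}$.** Suppose $w\in tG_{s+n-2}$. By (b), $G_{s+n-2}=\partial_t^sG_{n-2}$, so $w=t\,\partial_t^s\zeta_1$ with $\zeta_1\in G_{n-2}$. By (7), $\partial_t^{s-1}(\theta-s)(\zeta_1-\zeta_0)=0$, and by injectivity of $\partial_t$, $(\theta-s)(\zeta_1-\zeta_0)=0$. By (f), $\zeta_1-\zeta_0\in\mathcal L^s$, and $\mathcal L^s\subset G_{n-2}$ by (g), because $s>1-\frac nN$. So $\zeta_0\in G_{n-2}$. By Step 1 all $e_k$ with $k\ne n-1$ are in $G_{n-2}$, and $n-1<L$, $c_{n-1}\ne0$. Hence $e_{n-1}\in G_{n-2}$, contradicting Step 1.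

**Step 4. The local form $\omega_0$.** Let $u\in F_{s-1}M\,dx$ represent $w$, and let $\omega_0=\rho(u)\in\Omega^n(sD)_0$, where $\rho$ is extended to forms, so that $\rho\nabla=d\rho$.

*$\omega_0$ is exact in $\Omega^\bullet(*D)_0$.* Since $w\in tG$, $u=tz+\nabla y$ with $z\in M\,dx$, $y\in M\otimes\Omega^{n-1}$. As $\rho(tM)\subset O$ by Lemma 2, $\omega_0\in\Omega^n_0+d\,\Omega^{n-1}(*D)_0$, and $\Omega_0^n=d\Omega_0^{n-1}$.

*$\omega_0\notin d\,\Omega^{n-1}((s+n-2)D)_0$.* If $\omega_0=d\eta$ with such an $\eta$, lift $\eta$ to $y\in F_{s+n-3}M\otimes\Omega^{n-1}$ with $\rho(y)=\eta$; this is possible as $\rho(F_{s+n-3}M)=P_{s+n-3}=O((s+n-2)D)$. Then $u-\nabla y\in F_{s+n-2}M\,dx$ is killed by $\rho$, so by (3) it equals $tz$ with $z\in F_{s+n-2}M\,dx$. Hence $w=t[z]\in tG_{s+n-2}$, where $[z]$ is the class of $z$. This contradicts Step 3.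

## 12. From the germ at the singular point to $\mathbb P^n$

It remains to find a global exact $\omega$ of pole order $\le s$ with the same local behavior at $0$. Let $p=s-1-n\ge0$; this is where $s\ge n+1$ is used. Let $K_\infty=DR(O(*D))$ and $C=K_\infty/K_p$. Note $K_p^n=\Omega^n((p+n+1)D)=\Omega^n(sD)$.

**Step 1. The cohomology sheaves of $C$ are supported on $S$.** For $q\ge1$,
$$gr_qK=\big[\,\Omega^j\otimes O((q+j+1)D)/O((q+j)D)\,\big]_j .$$
For $b\in\Omega^j$ we have $d(bf^{-(q+j+1)})\equiv-(q+j+1)\,df\wedge b\,f^{-(q+j+2)}$ modulo lower poles. So locally $gr_qK$ is, up to nonzero constants, the Koszul complex of $df\wedge$ on $\Omega^\bullet\otimes O_D$. It is acyclic where $df\ne0$ on $D$, that is, off $S$. Since $C$ is exhausted by successive extensions of the $gr_qK$, $q\ge p+1\ge1$, its cohomology sheaves vanish off $S$.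

**Step 2. Splitting off the point $0$.** As $0$ is isolated in $S$, $S=\{0\}\sqcup S'$ with $S'$ closed. With $\iota:S\to X$ the inclusion, $C\to\iota_*\iota^{-1}C$ is a quasi-isomorphism by Step 1, so
$$H^{n-1}(X,C)=H^{n-1}(S,\iota^{-1}C)=H^{n-1}(C_0)\oplus H^{n-1}(S',C|_{S'}),$$
and the restriction $H^{n-1}(X,C)\to H^{n-1}(C_0)$ to the germ at $0$ is the first projection.

**Step 3. Construction of $\omega$.** From $0\to K_p\to K_\infty\to C\to0$ we get the exact sequences
$$H^{n-1}(X,C)\to H^n(X,K_p)\to H^n(X,K_\infty),\qquad H^{n-1}(C_0)\to H^n(K_{p,0})\to H^n(K_{\infty,0}),$$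
compatible with restriction to the germ at $0$. The class of $\omega_0$ in $H^n(K_{p,0})$ dies in $H^n(K_{\infty,0})$ because $\omega_0$ is exact, so it comes from some $\xi\in H^{n-1}(C_0)$. Consider the image of $(\xi,0)\in H^{n-1}(X,C)$ in $H^n(X,K_p)$. The terms $\Omega^j((p+j+1)D)$ of $K_p$ are $\Gamma$-acyclic by (V6), so $H^n(X,K_p)=H^n(\Gamma(X,K_p))$, and the image is represented by some $\omega\in\Gamma(X,\Omega^n(sD))$. It vanishes in $H^n(X,K_\infty)$. The terms $\Omega^j(*D)$ are $\Gamma$-acyclic too, being direct limits of $\Omega^j(rD)$ on a compact space, so $H^n(X,K_\infty)=H^n(\Gamma(X,\Omega^\bullet(*D)))$ and $\omega$ is exact. By compatibility, the germ of $\omega$ at $0$ has the same class as $\omega_0$ in $H^n(K_{p,0})$.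

**Step 4. $\omega$ has no primitive of pole order $\le s+n-2$.** Suppose $\omega=d\eta$ with $\eta\in\Gamma(X,\Omega^{n-1}((s+n-2)D))$. Since $(p+n-1)+(n-1)+1=s+n-2$, this space is $\Gamma(X,K_{p+n-1}^{n-1})$. So the germ of $\omega$ has class $0$ in $H^n(K_{p+n-1,0})$. As $K_p\subset K_{p+n-1}$, the germs $\omega$ and $\omega_0$ have the same class there, so the class of $\omega_0$ in $H^n(K_{p+n-1,0})$ vanishes, i.e. $\omega_0\in d\,\Omega^{n-1}((s+n-2)D)_0$. This contradicts Step 4 of Section 11 and proves Theorem 2(ii). $\blacksquare$
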